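\title{Every incomplete $\Delta^0_2$ LR-degree lies below an incomplete c.e.\ LR-degree}

\begin{abstract}
For sets $A,B\subseteq\mathbb{N}$ write $A\le_{LR}B$ if every sequence that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that for every $\Delta^0_2$ set $A$ with $\emptyset'\not\le_{LR}A$ there is a computably enumerable set $B$ with $A\le_{LR}B$ and $\emptyset'\not\le_{LR}B$. More precisely, every $\Sigma^0_1(A)$ class of measure less than $1$ is covered, for such a $B$, by a $\Sigma^0_1(B)$ class whose measure exceeds it by at most a prescribed $\varepsilon>0$. The proof is a tree construction in which an initial segment of $B$ is preserved whenever this costs little measure; if it is never cheap, the measure that $A$ has shown is enough to cover a member of the universal test relative to $\emptyset'$.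
\end{abstract}

\section{The question and the result}\label{sec:intro}

We identify a set $X\subseteq\mathbb{N}$ with its characteristic sequence in Cantor space $2^\omega$. For a finite binary string $\sigma$, the cylinder $[\sigma]$ is the set of sequences that begin with $\sigma$, and $\mu$ is the uniform measure, so $\mu([\sigma])=2^{-|\sigma|}$. A \emph{$\Sigma^0_1(X)$ class} is a union $\bigcup_{\sigma\in S}[\sigma]$ where the set of strings $S$ is computably enumerable (c.e.) in $X$, and a \emph{$\Pi^0_1(X)$ class} is the complement of such a union. A \emph{Martin-L\"of test relative to $X$} is a sequence $(W_n)$ of uniformly $\Sigma^0_1(X)$ classes with $\mu(W_n)\le2^{-n}$. A sequence $Y$ is \emph{$X$-random} if $Y\notin\bigcap_nW_n$ for every such test, and \emph{random} if it is $\emptyset$-random.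

An oracle that knows more can write more tests, and so it recognizes fewer sequences as random. The relation
\[
A\le_{LR}B\iff\text{every $B$-random sequence is $A$-random}
\]
compares oracles by this power alone. It is reflexive and transitive, and $A\le_TB$ implies $A\le_{LR}B$, because then every test relative to $A$ is a test relative to $B$. It asks for less than a computation of $A$: by Lemma~\ref{lem:cover} below, $A\le_{LR}B$ holds exactly when one fixed $\Sigma^0_1(A)$ class, a member of the universal test, is contained in some $\Sigma^0_1(B)$ class of measure less than $1$. We write $A\equiv_{LR}B$ if $A\le_{LR}B$ and $B\le_{LR}A$, and $A<_{LR}B$ if $A\le_{LR}B$ and $B\not\le_{LR}A$. The \emph{LR-degrees} are the $\equiv_{LR}$-classes.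

Let $\emptyset'$ be the halting problem. By the limit lemma, a set $A$ is $\Delta^0_2$ if and only if $A\le_T\emptyset'$, and if and only if $A=\lim_sA_s$ pointwise for a uniformly computable sequence of sets $(A_s)$. A set $A$ is \emph{low} if $A'\le_T\emptyset'$. A set $X$ is \emph{LR-incomplete} if $\emptyset'\not\le_{LR}X$. An LR-degree is called incomplete, c.e.\ or $\Delta^0_2$ if it contains a set that is LR-incomplete, c.e.\ or $\Delta^0_2$, respectively. Every $\Delta^0_2$ set is LR-below the c.e.\ set $\emptyset'$, so the c.e.\ and the $\Delta^0_2$ LR-degrees have the same top element. The following question, posed in \cite{IARR}, asks whether the c.e.\ degrees reach as high below this top as the $\Delta^0_2$ degrees do.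

\medskip
\noindent\textbf{Question.} \emph{Is there, for every LR-incomplete $\Delta^0_2$ set $A$, an LR-incomplete c.e.\ set $B$ with $A\le_{LR}B$?}
\medskip

The hypothesis on $A$ is necessary, since $\emptyset'\le_{LR}A\le_{LR}B$ gives $\emptyset'\le_{LR}B$. If $A$ is c.e., then $B=A$ will do. Two known results bear on the question.
\begin{itemize}
\item[(K1)] For every low $\Delta^0_2$ set $A$ there is an LR-incomplete c.e.\ set $B$ with $A\le_{LR}B$.
\item[(K2)] For every LR-incomplete c.e.\ set $A$ there is an LR-incomplete c.e.\ set $B$ with $A<_{LR}B$.
\end{itemize}
We use (K1) only in Proposition~\ref{prop:turing} and (K2) only in Corollary~\ref{cor:strict}. The result (K1) suggests a positive answer. The comparison with Turing reducibility suggests a negative one, and it rules out the obvious approach of letting $B$ record every change of the approximation $(A_s)$ so that $A\le_TB$.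

\begin{proposition}\label{prop:turing}
There is an LR-incomplete $\Delta^0_2$ set $A$ such that every c.e.\ set $B$ with $A\le_TB$ satisfies $B\equiv_T\emptyset'$. In particular, no LR-incomplete c.e.\ set is Turing above $A$.
\end{proposition}

\begin{proof}
There is a nonempty $\Pi^0_1(\emptyset)$ class of random sequences (the complement of $U_1^\emptyset$ in Section~\ref{sec:prelim}), and by the low basis theorem every nonempty $\Pi^0_1(\emptyset)$ class has a low member. Let $A$ be low and random. Then $A\le_TA'\le_T\emptyset'$, so $A$ is $\Delta^0_2$. By (K1), $A\le_{LR}B_1$ for an LR-incomplete set $B_1$, so $A$ is LR-incomplete. By a theorem of Ku\v{c}era every random set computes a diagonally noncomputable function, that is, a total $h$ with $h(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)$ is defined. If $B$ is c.e.\ and $A\le_TB$, then $B$ computes such an $h$, and Arslanov's completeness criterion says that a c.e.\ set with this property is Turing equivalent to $\emptyset'$. Then $\emptyset'\le_{LR}B$.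
\end{proof}

So $B$ must be allowed to miss some changes of $A$. The room for this lies in the covering form of $\le_{LR}$: the $\Sigma^0_1(B)$ class may contain more than the $\Sigma^0_1(A)$ class that it covers. It turns out that an arbitrarily small excess of measure is enough, and the answer to the question is yes.

\begin{theorem}\label{thm:main}
If $A$ is $\Delta^0_2$ and $\emptyset'\not\le_{LR}A$, then there is a c.e.\ set $B$ with $A\le_{LR}B$ and $\emptyset'\not\le_{LR}B$. Hence every incomplete $\Delta^0_2$ LR-degree is bounded by an incomplete c.e.\ LR-degree.
\end{theorem}

\begin{theorem}\label{thm:cover}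
Let $A$ be $\Delta^0_2$ with $\emptyset'\not\le_{LR}A$, let $T$ be a $\Sigma^0_1(A)$ class with $\mu(T)<1$, and let $\varepsilon>0$. Then there are a c.e.\ set $B$ with $\emptyset'\not\le_{LR}B$ and a $\Sigma^0_1(B)$ class $V\supseteq T$ with $\mu(V)\le\mu(T)+\varepsilon$.
\end{theorem}

Section~\ref{sec:prelim} recalls the covering form of $\le_{LR}$ and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}. Section~\ref{sec:idea} works out the strategy in the smallest case. The construction is in Section~\ref{sec:construction} and its verification in Section~\ref{sec:verification}. Section~\ref{sec:consequences} gives strict upper bounds and the relativized form.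

\section{Randomness, covers and operators}\label{sec:prelim}

For strings, $\tau\preceq\tau'$ means that $\tau$ is a prefix of $\tau'$, and $\tau\prec\tau'$ that it is a proper prefix; $\tau\prec X$ means that $\tau$ is a prefix of the sequence $X$, and $X{\upharpoonright}w$ is the prefix of length $w$. Two strings are \emph{comparable} if one is a prefix of the other. Cylinders of incomparable strings are disjoint.

An \emph{operator} is a c.e.\ set $\Phi$ of pairs $(\tau,\sigma)$ of strings, and
\[
\Phi^X=\bigcup\{[\sigma]:(\tau,\sigma)\in\Phi,\ \tau\prec X\}.
\]
The $\Sigma^0_1(X)$ classes are exactly the classes $\Phi^X$. We write $\Phi_s$ for the finite set of pairs enumerated within $s$ steps. We fix a \emph{universal oracle test}: a uniformly c.e.\ sequence of operators $U_n$ such that, for every $X$, $\mu(U_n^X)\le2^{-n}$ and $\bigcap_nU_n^X$ is the set of sequences that are not $X$-random. In particular, every sequence outside some $U_n^X$ is $X$-random.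

\subsection{The covering form of LR-reducibility}

We need two elementary facts. A \emph{tail} of $Y$ is a sequence $Y'$ with $Y=\eta Y'$ for a string $\eta$.
\begin{itemize}
\item[(R1)] \emph{If a tail of $Y$ is $X$-random, so is $Y$.} If $\eta Y'\in\bigcap_nW_n$ for a test $(W_n)$, then $Y'$ lies in each class $\{Z:\eta Z\in W_{n+|\eta|}\}$, which has measure at most $2^{|\eta|}2^{-n-|\eta|}=2^{-n}$.
\item[(R2)] \emph{A $\Pi^0_1(X)$ class that contains an $X$-random sequence has positive measure.} Such a class is the intersection of an $X$-computable decreasing sequence of clopen sets $P_s$. If it is null, then $X$ finds $s_n$ with $\mu(P_{s_n})\le2^{-n}$, and $(P_{s_n})$ is a test.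
\end{itemize}

\begin{lemma}[Ku\v{c}era's theorem, relativized]\label{lem:kucera}
If $P$ is a $\Pi^0_1(X)$ class of positive measure, then every $X$-random sequence has a tail in $P$.
\end{lemma}

\begin{proof}
Let $S$ be a set of pairwise incomparable strings, c.e.\ in $X$, whose cylinders have union $2^\omega\setminus P$. Then $\sum_{\sigma\in S}2^{-|\sigma|}<r$ for some rational $r<1$. Let $W_n$ be the union of the cylinders $[\sigma_1\cdots\sigma_n]$ with all $\sigma_i\in S$; its measure is at most $r^n$. If no tail of $Y$ is in $P$, then $Y$ begins with a string of $S$, the remaining tail begins with a string of $S$, and so on; hence $Y\in W_n$ for all $n$. A computable subsequence of $(W_n)$ is a test relative to $X$, so $Y$ is not $X$-random.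
\end{proof}

\begin{lemma}\label{lem:cover}
Let $A,B\subseteq\mathbb{N}$.
\begin{itemize}
\item[(a)] If $U_n^A\subseteq V$ for some $n$ and some $\Sigma^0_1(B)$ class $V$ with $\mu(V)<1$, then $A\le_{LR}B$.
\item[(b)] \textup{(Kjos-Hanssen)} If $A\le_{LR}B$ and $E$ is a $\Sigma^0_1(A)$ class with $\mu(E)<1$, then $E\subseteq V$ for some $\Sigma^0_1(B)$ class $V$ with $\mu(V)<1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Y$ be $B$-random. By Lemma~\ref{lem:kucera} a tail of $Y$ lies outside $V$, hence outside $U_n^A$. This tail is $A$-random, and so is $Y$ by (R1).

(b) Let $P=2^\omega\setminus E$ and $R=2^\omega\setminus U_1^B$. The members of $R$ are $B$-random, hence $A$-random, so by Lemma~\ref{lem:kucera} the set $R$ is covered by the countably many closed sets $\eta P=\{\eta Y:Y\in P\}$. Since $R$ is compact and nonempty, the Baire category theorem gives strings $\rho,\eta$ with $\emptyset\ne[\rho]\cap R\subseteq\eta P$. The $\Pi^0_1(B)$ class $[\rho]\cap R$ has positive measure by (R2). The class $P'=\{Y:\eta Y\in[\rho]\cap R\}$ is $\Pi^0_1(B)$, is contained in $P$, and has measure $2^{|\eta|}\mu([\rho]\cap R)>0$ because $[\rho]\cap R\subseteq[\eta]$. Take $V=2^\omega\setminus P'$.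
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}]
Apply Theorem~\ref{thm:cover} with $T=U_1^A$ and $\varepsilon=\frac14$. Then $U_1^A\subseteq V$ and $\mu(V)\le\frac12+\frac14<1$, so $A\le_{LR}B$ by Lemma~\ref{lem:cover}(a).
\end{proof}

\subsection{Normalizing and trimming}

An operator $\Phi$ is \emph{normalized} if for any two distinct pairs $(\tau,\sigma),(\tau',\sigma')\in\Phi$ with $\tau,\tau'$ comparable, the strings $\sigma,\sigma'$ are incomparable. Then the pairs that apply to one oracle $X$ contribute disjoint cylinders, and
\[
\mu(\Phi^X)=\sum\{2^{-|\sigma|}:(\tau,\sigma)\in\Phi,\ \tau\prec X\}.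
\]

\begin{lemma}\label{lem:operators}
Uniformly in an operator $\Phi$ and a rational $q\geq 0$ one can find
\begin{itemize}
\item[(a)] a normalized operator $\Phi'$ with $\Phi'^X=\Phi^X$ for all $X$, and
\item[(b)] an operator $\Psi$ such that $\mu(\Psi^X)\le q$ for all $X$, and $\Psi^X=\Phi^X$ whenever $\mu(\Phi^X)\le q$.
\end{itemize}
\end{lemma}

\begin{proof}
In both parts we treat the pairs of $\Phi$ one at a time. When $(\tau,\sigma)$ appears, let $l\ge|\tau|$ bound the lengths of the first components of all pairs added to the new operator so far. For each $\tau'\succeq\tau$ of length $l$, let $N(\tau')$ be the union of the $[\sigma_0]$ over the pairs $(\tau_0,\sigma_0)$ already added with $\tau_0\preceq\tau'$. By the choice of $l$, an earlier $\tau_0$ that is comparable with $\tau'$ is a prefix of $\tau'$.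

(a) Write $[\sigma]\setminus N(\tau')$ as a finite disjoint union of cylinders $[\sigma_i]$ and add the pairs $(\tau',\sigma_i)$. The new cylinders are disjoint from each other and from $N(\tau')$, so $\Phi'$ stays normalized. For $X\succ\tau'$ the step adds to $\Phi'^X$ exactly the missing part of $[\sigma]$.

(b) Add $(\tau',\sigma)$ if and only if $\mu([\sigma]\cup N(\tau'))\le q$. For $X\succ\tau'$, the set $N(\tau')$ is the part of $\Psi^X$ built so far, so $\mu(\Psi^X)\le q$. Also $[\sigma]\cup N(\tau')\subseteq\Phi^X$, so no pair that applies to $X$ is refused if $\mu(\Phi^X)\le q$.
\end{proof}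

From now on all $U_n$ are normalized. If $(\tau,\sigma)\in U_n$, then $|\sigma|\ge n$, since $[\sigma]\subseteq U_n^X$ for $X\succ\tau$.

\subsection{Opponents and block sets}

To make $B$ LR-incomplete we build one $\Sigma^0_1(\emptyset')$ class that $B$ cannot cover. Let $(\Phi_j)$ list all operators, let $e\mapsto(j_e,L_e)$ be a computable listing of all pairs of integers $j\ge0$, $L\ge1$, and let $\Psi_e$ be obtained from $\Phi_{j_e}$ by Lemma~\ref{lem:operators}(b) with $q=1-2^{-L_e}$. We call $\Psi_e$ the $e$th \emph{opponent}. Thus $\mu(\Psi_e^X)\le1-2^{-L_e}$ for every $X$.

\begin{lemma}\label{lem:opponents}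
Let $E$ be a $\Sigma^0_1(\emptyset')$ class with $\mu(E)<1$. If $E\not\subseteq\Psi_e^B$ for every $e$, then $\emptyset'\not\le_{LR}B$.
\end{lemma}

\begin{proof}
If $\emptyset'\le_{LR}B$, then Lemma~\ref{lem:cover}(b) gives $j$ with $E\subseteq\Phi_j^B$ and $\mu(\Phi_j^B)<1$. Choose $L\ge1$ with $\mu(\Phi_j^B)\le1-2^{-L}$ and $e$ with $(j_e,L_e)=(j,L)$. Then $\Psi_e^B=\Phi_j^B\supseteq E$.
\end{proof}

We will offer clopen sets to the opponents, withdraw them, and offer new ones. We have no bound on the total measure of all sets ever offered, so we cannot keep them disjoint. We can keep them independent. A \emph{block set} is a set $\{X:X(i)=0\text{ for all }i\in I\}$ with $I\subseteq\mathbb{N}$ finite and nonempty; it has measure $2^{-|I|}$, and $I$ is its \emph{block}.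

\begin{lemma}\label{lem:indep}
If block sets $C_1,\dots,C_N$ with pairwise disjoint blocks are all contained in a class of measure at most $1-2^{-L}$, then $\sum_i\mu(C_i)\le L$.
\end{lemma}

\begin{proof}
The $C_i$ depend on disjoint sets of coordinates, so the complement of their union has measure $\prod_i(1-\mu(C_i))$. Hence $2^{-L}\le\prod_i(1-\mu(C_i))\le\exp\bigl(-\sum_i\mu(C_i)\bigr)$, and $\sum_i\mu(C_i)\le L\ln2\le L$.
\end{proof}

\section{The strategy in the smallest case}\label{sec:idea}

Fix $A$, $T$ and $\varepsilon$ as in Theorem~\ref{thm:cover}, with $\varepsilon$ rational, a computable approximation $A=\lim_sA_s$, and a normalized operator $\Theta$ with $\Theta^A=T$. The definitions of the next subsection are used throughout the paper.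

\subsection{Copying $T$ through markers}\label{subsec:markers}

Let $(\alpha_i,\pi_i)$, $i=0,1,\dots$, be the pairs of $\Theta$ in order of enumeration, without repetition. The index $i$ is called a \emph{piece}. Piece $i$ is \emph{on at stage $s$} if $(\alpha_i,\pi_i)\in\Theta_s$ and $\alpha_i\prec A_s$, and \emph{off} otherwise. It is \emph{true} if $\alpha_i\prec A$, and \emph{false} otherwise. Since $A_s{\upharpoonright}|\alpha_i|$ converges, a true piece is on at almost all stages and a false piece is off at almost all stages; we say that the \emph{status} of a piece settles. For a set $P$ of pieces let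
\[
m(P)=\mu\Bigl(\bigcup_{i\in P}[\pi_i]\Bigr).
\]
The function $m$ is monotone and subadditive. Since $\Theta$ is normalized, $m$ is additive on sets of true pieces, and the set of all true pieces has $m$-value $\mu(T)$.

During the construction, pieces receive numbers called \emph{markers}. A new marker is always larger than all earlier ones, so a number marks at most one piece. A marker of $i$ that is not yet in $B$ is the \emph{current marker} $u(i)$. A piece receives a new marker only when it has no current one, so $u(i)$ is unique when it exists. Let
\[
V=\bigcup\{[\pi_i]:\text{some marker ever given to $i$ is not in }B\}.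
\]
This is a $\Sigma^0_1(B)$ class. A piece is \emph{stale} if it is off and has a current marker.

If at each stage we mark every on piece that has no current marker and put into $B$ the marker of every stale piece, then $V=T$: a true piece keeps its last marker, and a false piece loses all its markers. To defeat an opponent, however, we must sometimes keep an initial segment $B{\upharpoonright}w$ fixed. Then stale pieces with markers below $w$ stay in $V$, and we can afford only measure $\varepsilon$ of them. Whether fixing $B{\upharpoonright}w$ is cheap is decided by $A$, through the measure of the pieces with markers below $w$. The point of the proof is to turn the expensive case into evidence for $\emptyset'\le_{LR}A$.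

\subsection{One opponent and one string}\label{subsec:one}

Let $\Psi$ be an opponent with $\mu(\Psi^X)\le\frac12$ for all $X$, and let $\sigma$ be a string of length $5$. Put $a=2^{-|\sigma|}=\frac1{32}$. We offer $\Psi$ block sets of measure $8a=\frac14$, with disjoint blocks, one at a time. We keep a list $w_1\le w_2\le\cdots$ of \emph{frozen} bounds and a list of finite sets of pieces called \emph{axioms}. An axiom $D$ stands for the statement ``put $[\sigma]$ into the $\Sigma^0_1(A)$ class $G$ if all pieces of $D$ are true''. New markers are larger than all frozen bounds.

At stage $s$, first put into $B$ the markers of the stale pieces, except the markers below a frozen bound, and mark the on pieces that have no current marker. If all pieces of some axiom are on, do nothing more. Otherwise see whether the current set $C$ is covered by pairs $(\tau,\sigma')\in\Psi_s$ with $\tau\prec B$. If so, let $w$ be the least bound on $|\tau|$ that suffices, let $y$ be the maximum of $w$ and the frozen bounds, and let $D$ be the set of on pieces with markers below $y$.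
\begin{itemize}
\item If $m(D)<a$, freeze $y$, withdraw $C$ and offer a new block set.
\item If $m(D)\ge a$, put the axiom $D$.
\end{itemize}

A frozen set $C$ stays inside $\Psi^B$ forever. Three independent sets of measure $\frac14$ have a union of measure $1-(\frac34)^3=\frac{37}{64}>\frac12$, so we freeze at most twice. Let $D_n$ be the set $D$ at the $n$th freeze. A piece whose current marker is below $w_n$ had this marker at the $n$th freeze. It was then on, and so lies in $D_n$, or it was stale, and then its marker is below $w_{n-1}$. By induction it lies in $D_1\cup\dots\cup D_n$. A false piece that remains in $V$ has a permanent marker below a frozen bound, so $\mu(V)\le\mu(T)+2a=\mu(T)+\frac1{16}$.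

Let $C$ be the last set offered. Suppose that $C\subseteq\Psi^B$ for the final $B$ and that no axiom consists of true pieces. Then there are infinitely many stages at which no axiom has all its pieces on; otherwise there would be finitely many axioms, and each eventually has a piece that stays off. At late stages of this kind $w$ and $y$ have their final values, the finitely many pieces with markers below $y$ have settled, and no further freeze occurs. So an axiom of true pieces is put, a contradiction. The outcome is therefore one of the following.
\begin{itemize}
\item \emph{We win:} $C\not\subseteq\Psi^B$, and $C$ can go into $E$.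
\item \emph{$A$ pays:} $[\sigma]\subseteq G$, and there are true pieces of total measure at least $\mu([\sigma])$ that witness it.
\end{itemize}
The ratio between $a$ and $\mu(C)$ is the exchange rate: the opponent can absorb only a bounded total measure of block sets (Lemma~\ref{lem:indep}), and each costs us only the fraction $\frac18$ of its measure. A smaller ratio gives a smaller excess in $V$.

\subsection{From one string to a test}\label{subsec:many}

Now let $\sigma$ run through the strings of $U_n^{\emptyset'}$. The sets offered for these strings have total measure $8\mu(U_n^{\emptyset'})$, which is small for large $n$. If $A$ pays for every $\sigma$, and pays with disjoint sets of true pieces, then $U_n^{\emptyset'}\subseteq G$ and $\mu(G)\le\mu(T)<1$, so $\emptyset'\le_{LR}A$ by Lemma~\ref{lem:cover}(a). This is excluded, so we win at some $\sigma$. Four difficulties arise; the first two are visible already for two strings $\sigma_0,\sigma_1$.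

\emph{Double payment.} The same pieces must not pay for both strings. So $\sigma_1$ counts only \emph{new} pieces, those in no axiom that $\sigma_0$ has put so far. It remains possible that $\sigma_0$ later uses pieces on which $\sigma_1$ has counted. To exclude this, $\sigma_1$ works only while an axiom of $\sigma_0$ has all its pieces on, and it includes that axiom in its own. Then an axiom of $\sigma_1$ can consist of true pieces only if an earlier axiom of $\sigma_0$ does.

\emph{Unsafe freezes.} The cheap case for $\sigma_1$ now means that the new part of $D$ is small. The old part may be large and may go off, and then the freeze must be given up. We need a rule that protects $\mu(V)$ in all cases and yet spares every freeze whose off pieces have small measure.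

\emph{Guessing.} If $A$ pays for $\sigma_0$, we must go on to $\sigma_1$. If not, $\sigma_0$ defeats the opponent and we must go on to the next opponent. The two cases are told apart by whether $\sigma_0$ appears to be outside $G$ finitely or infinitely often. This is guessed on a tree.

\emph{Wrong strings.} We see $U_n^{\emptyset'}$ only through an approximation. Since $\emptyset'$ is c.e., a pair that stops applying to the approximation never applies again, and we drop it with its block set. The class $E$ is enumerated with oracle $\emptyset'$, which knows whether an offered set will be withdrawn.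

\section{The construction}\label{sec:construction}

Fix a computable increasing sequence of finite sets $\emptyset'_s$ with union $\emptyset'$. Inside the construction, $B$ denotes the finite set enumerated so far.

\subsection{The tree}

\emph{Nodes} are binary strings. We write $\kappa<_{\mathrm{lex}}\nu$ if $\kappa\prec\nu$ or $\kappa$ is \emph{left of} $\nu$, which means that $\lambda0\preceq\kappa$ and $\lambda1\preceq\nu$ for some $\lambda$. This is a total order. A \emph{group} is a string that is empty or ends in $0$. Every node is uniquely of the form $\nu=\beta1^k$ with $\beta$ a group, and we say that $\nu$ belongs to $\beta$. The \emph{elders} of $\nu$ are the nodes $\beta1^j$ with $j<k$. Let $e(\nu)$ be the number of zeros in $\nu$, so $e(\nu)=e(\beta)$. The nodes of the group $\beta$ play against $\Psi_{e(\beta)}$, each with its own string $\sigma$; see Figure~\ref{fig:tree}. The outcome $1$ of $\nu$ guesses that $A$ pays for the string of $\nu$, and the outcome $0$ guesses that $\nu$ wins.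

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node at (-1.3,0) {$\Psi_0$};
\node at (-1.3,-1.2) {$\Psi_1$};
\node at (-1.3,-2.4) {$\Psi_2$};
\node (r) at (0,0) {$\langle\,\rangle$};
\node (a) at (3.4,0) {$1$};
\node (b) at (6.8,0) {$11$};
\node (c) at (9,0) {$\cdots$};
\node (r0) at (0,-1.2) {$0$};
\node (r1) at (1.3,-1.2) {$01$};
\node (r2) at (2.4,-1.2) {$\cdots$};
\node (a0) at (3.4,-1.2) {$10$};
\node (a1) at (4.7,-1.2) {$101$};
\node (a2) at (5.8,-1.2) {$\cdots$};
\node (b0) at (6.8,-1.2) {$110$};
\node (b1) at (8.1,-1.2) {$1101$};
\node (b2) at (9.2,-1.2) {$\cdots$};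
\node (s0) at (0,-2.4) {$00$};
\node (s1) at (1.3,-2.4) {$010$};
\node (t0) at (3.4,-2.4) {$100$};
\node (t1) at (4.7,-2.4) {$1010$};
\draw[thick] (r)--(a)--(b)--(c) (r0)--(r1)--(r2) (a0)--(a1)--(a2) (b0)--(b1)--(b2);
\draw[dashed] (r)--(r0) (a)--(a0) (b)--(b0) (r0)--(s0) (r1)--(s1) (a0)--(t0) (a1)--(t1);
\end{tikzpicture}
\caption{Part of the tree of strategies. Each horizontal ray $\beta,\beta1,\beta11,\dots$ is a group; a solid edge (outcome $1$) passes to the next string against the same opponent. A dashed edge (outcome $0$) starts a new group, which plays against the next opponent.}
\label{fig:tree}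
\end{figure}

Let $g$ be a computable bijection from the groups onto $\mathbb{N}$. For each group $\beta$ choose computably an exchange rate $c_\beta\in\{1,\frac12,\frac14,\dots\}$ and then a level $n_\beta\in\mathbb{N}$ with
\begin{equation}\label{eq:constants}
c_\beta L_{e(\beta)}\le\varepsilon\,2^{-g(\beta)-1},\qquad 2^{-n_\beta}/c_\beta\le2^{-g(\beta)-2}.
\end{equation}
The first inequality will bound the excess in $V$, the second the measure of $E$.

\subsection{Items and axioms}

At each stage $s>g(\beta)$ the group $\beta$ \emph{lists}, in some order, the pairs $(\tau,\sigma)\in U_{n_\beta,s}$ with $\tau\prec\emptyset'_s$ that it has not listed before. The $k$th listed pair $(k=0,1,\dots)$ is the \emph{item} $(\tau_\nu,\sigma_\nu)$ of the node $\nu=\beta1^k$. So when the item of $\nu$ is listed, the items of its elders are listed too. The item \emph{dies} at the first later stage $s$ with $\tau_\nu\not\prec\emptyset'_s$; from its listing until then it is \emph{alive}. An item dies if and only if a number below $|\tau_\nu|$ enters $\emptyset'$ after the listing, that is, if and only if $\tau_\nu\not\prec\emptyset'$. Every pair of $U_{n_\beta}$ with $\tau\prec\emptyset'$ is eventually listed.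 Hence the \emph{permanent} items of $\beta$, those that never die, are exactly the pairs $(\tau,\sigma)\in U_{n_\beta}$ with $\tau\prec\emptyset'$. Put
\[
a_\nu=2^{-|\sigma_\nu|},\qquad\delta_\nu=a_\nu/c_\beta .
\]
Since $|\sigma_\nu|\ge n_\beta$, the number $\delta_\nu$ is a power of $2$ that is at most $\frac14$ by \eqref{eq:constants}, so it is the measure of a block set.

A node may put \emph{axioms}, which are finite sets of pieces. An axiom is \emph{valid at $s$} if all its pieces are on at $s$, and \emph{true} if all its pieces are true. Each group has its own class
\[
G_\beta=\bigcup\{[\sigma_\nu]:\nu\text{ belongs to }\beta\text{ and has a true axiom}\},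
\]
which is $\Sigma^0_1(A)$. At any moment, $O_\nu$ is the union of all axioms put so far by the elders of $\nu$; these are the \emph{old} pieces for $\nu$. A node $\nu$ is \emph{out at stage $s$} if its item is alive and none of its axioms is valid at $s$. Otherwise it is \emph{in}: either $\sigma_\nu$ appears to be in $G_\beta$, or there is nothing to cover.

Each node $\nu$ has a variable $C_\nu$, at first undefined, which may be \emph{appointed} (set to a block set of measure $\delta_\nu$ whose block is disjoint from all blocks used before) and \emph{cancelled} (made undefined again).

\subsection{Freezes and collapse}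

A \emph{freeze} $f$ consists of an \emph{owner} node $\nu_f$, a block set $C_f$ of measure $\delta_{\nu_f}$, a \emph{bound} $w_f\in\mathbb{N}$, a finite set $D_f$ of pieces, and a \emph{label} $\ell_f$, which is a node. Only the label may change. The \emph{allowance} of $f$ is $a_f=a_{\nu_f}$. At any moment $F$ is the finite list of freezes in force, in the order in which they were added. A \emph{fresh} marker is one that is larger than all earlier markers and than the bounds of all freezes ever created.

A freeze $f$ asks that $B{\upharpoonright}w_f$ be kept, and it pays for stale pieces up to measure $a_f$. A stale piece with marker $u$ concerns only the freezes with $w_f>u$, so the stale pieces with markers at least $x$ must be paid for by the freezes with bounds above $x$. Let $Q$ be the set of pieces that are stale at the present moment, and let $Q_{\ge x}=\{i\in Q:u(i)\ge x\}$. The \emph{payment condition} is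
\begin{equation}\label{eq:pay}
m(Q_{\ge x})\le\sum_{f\in F,\ w_f>x}a_f\qquad\text{for all }x\in\mathbb{N}.
\end{equation}
For $x$ at least all bounds $w_f$ it says that $Q_{\ge x}$ is empty, which is the rule of Section~\ref{subsec:one}. For $x=0$ it bounds the measure of all stale pieces.

To \emph{collapse} means to repeat the following \emph{collapse step} while \eqref{eq:pay} fails: take the largest $x$ at which it fails, put the markers of all pieces of $Q_{\ge x}$ into $B$, and remove from $F$ all $f$ with $w_f>x$. If \eqref{eq:pay} fails at $x$, then $Q_{\ge x}\ne\emptyset$. As $Q$ is finite, there is a largest such $x$, and each step makes $Q$ smaller. So a collapse terminates, and \eqref{eq:pay} holds after it. Numbers enter $B$ only in collapse steps.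

\subsection{Stage $s\ge1$}

\noindent\emph{Step 1.} List new items and declare deaths. If the item of $\nu$ dies, cancel $C_\nu$.

\smallskip
\noindent\emph{Step 2.} Collapse. Then give a fresh marker to each on piece that has no current marker.

\smallskip
\noindent\emph{Step 3.} Visit nodes, starting with the empty node. If the next node to be visited has length at least $s$, end the stage instead. A visit to $\nu$, with $e=e(\nu)$, runs as follows. If $\nu$ is in, go on to $\nu1$. If $\nu$ is out, the visit is an \emph{out-visit}. Then \emph{release}, that is, remove from $F$ all $f$ with $\ell_f\ge_{\mathrm{lex}}\nu1$, and collapse. Next determine the \emph{record} of the visit.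
\begin{itemize}
\item If $C_\nu$ is undefined, appoint it. The record is ``none''.
\item If $C_\nu$ is defined and $C_\nu\subseteq\Psi_{e,s}^B$, let $w$ be least such that $C_\nu$ is covered by the $[\sigma]$ with $(\tau,\sigma)\in\Psi_{e,s}$, $\tau\prec B$, $|\tau|\le w$. The record is $(C_\nu,w,B{\upharpoonright}w)$.
\item If $C_\nu$ is defined and $C_\nu\not\subseteq\Psi_{e,s}^B$, the record is ``none''.
\end{itemize}
If the record is not ``none'' and equals the record of the preceding out-visit to $\nu$, then $\nu$ \emph{acts} and the stage ends. Otherwise go on to $\nu0$.

\smallskip
\noindent\emph{Action of $\nu$.} Let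
\[
y=\max\bigl(\{w\}\cup\{w_f:f\in F\}\bigr),\qquad D=\{i:i\text{ is on at }s\text{ and }u(i)<y\}.
\]
(Every on piece has a current marker, by Step 2 and because collapses touch only off pieces.)
\begin{itemize}
\item \emph{Cheap case:} $m(D\setminus O_\nu)<a_\nu$. Change every label $>_{\mathrm{lex}}\nu$ in $F$ to $\nu$. \emph{Push} a new freeze $f$ to the end of $F$, with $\nu_f=\ell_f=\nu$, $C_f=C_\nu$, $w_f=y$, $D_f=D$. Cancel $C_\nu$.
\item \emph{Expensive case:} $m(D\setminus O_\nu)\ge a_\nu$. For each elder $\kappa$ of $\nu$ whose item is alive, let $D_\kappa$ be the first-put axiom of $\kappa$ that is valid at $s$. It exists because $\kappa$ was visited at this stage and was in. The node $\nu$ puts the axiom $D'=D\cup\bigcup_\kappa D_\kappa$.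
\end{itemize}
In the expensive case all pieces of $D'$ are on at $s$, and $D'\setminus O_\nu=D\setminus O_\nu$ because $D_\kappa\subseteq O_\nu$. This ends the construction. It is computable, so $B$ is c.e.

\subsection{Why these devices}

A new freeze pays only for pieces that are on when it is pushed. The pieces below its bound that are already stale are paid for by older freezes. The accounting in Lemma~\ref{lem:survive} therefore needs that older freezes have smaller bounds and outlive younger ones. The maximum in the definition of $y$ secures the first, and the change of labels secures the second: an older freeze is promoted to the priority of the younger one that relies on it. The maximum has a price. If $\nu$ keeps meeting the expensive case, its set $D$ must settle, so $y$ must not be driven up by nodes that guessed outcome $1$ at $\nu$ or lie further right. The release removes their freezes. Finally, a set $C_\nu$ that is not contained in the final $\Psi_e^B$ may still look covered at every out-visit, by computations that keep changing. If $\nu$ acted each time, $\nu0$ would never be reached. The records make $\nu$ wait until it sees the same computation twice in a row.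

\section{Verification}\label{sec:verification}

We write ``the current $B$'' for the finite set at a given moment and ``the final $B$'' for the c.e.\ set constructed. We first bound the measures of $E$, $V$ and $G_\beta$; these bounds do not depend on any guess being correct.

\subsection{The measures of $E$ and $V$}

Let $E$ be the union of all appointed sets that are never cancelled.

\begin{lemma}\label{lem:E}
$E$ is a $\Sigma^0_1(\emptyset')$ class and $\mu(E)\le\frac12$.
\end{lemma}

\begin{proof}
The oracle $\emptyset'$ decides whether an appointed set is ever cancelled. A node has at most one set that is never cancelled. This set was appointed at an out-visit, when the item was alive, and it would be cancelled at the death of the item; so the item is permanent. Since $U_{n_\beta}$ is normalized, the sum of $a_\nu$ over the nodes of $\beta$ with permanent items is $\mu(U_{n_\beta}^{\emptyset'})\le2^{-n_\beta}$. By \eqref{eq:constants}, $\mu(E)\le\sum_\beta2^{-n_\beta}/c_\beta\le\sum_\beta2^{-g(\beta)-2}=\frac12$.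
\end{proof}

\begin{lemma}\label{lem:stack}
Along the list $F$ the bounds are nondecreasing and the labels are $\le_{\mathrm{lex}}$-nondecreasing. Every removal takes away a final segment of $F$. Hence if $h\in F$ when $f$ is pushed, then $h\in F$ as long as $f\in F$.
\end{lemma}

\begin{proof}
At a push by $\nu$ the new bound $y$ is at least every bound in $F$. Each old label $\ell$ is replaced by the $\le_{\mathrm{lex}}$-minimum of $\ell$ and $\nu$, which preserves monotonicity, and the new label $\nu$ is at least all of them. A collapse step removes the $f$ with $w_f>x$, and a release removes the $f$ with $\ell_f\ge_{\mathrm{lex}}\nu1$. By monotonicity both sets are final segments, and removing them preserves monotonicity.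
\end{proof}

\begin{lemma}\label{lem:budget}
\begin{itemize}
\item[(a)] While $f\in F$, the string $B{\upharpoonright}w_f$ does not change, and $C_f\subseteq\Psi^B_{e(\nu_f)}$ for the current $B$.
\item[(b)] At every moment and for every group $\beta$, the sum of $\mu(C_f)$ over the $f\in F$ with owner in $\beta$ is at most $L_{e(\beta)}$.
\item[(c)] At every moment $\sum_{f\in F}a_f\le\varepsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A collapse step at $x$ enumerates only numbers $\ge x$, and if $f$ survives it then $w_f\le x$. At the push, $C_f$ is covered by pairs with $\tau\prec B$ and $|\tau|\le w\le w_f$, and these pairs still apply while $B{\upharpoonright}w_f$ is unchanged.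

(b) A set is cancelled when it is pushed, so distinct freezes carry sets from distinct appointments, with disjoint blocks. By (a) these sets lie in $\Psi_{e(\beta)}^B$ for the current $B$, a class of measure at most $1-2^{-L_{e(\beta)}}$. Apply Lemma~\ref{lem:indep}.

(c) If the owner of $f$ is in $\beta$, then $a_f=c_\beta\mu(C_f)$. By (b) and \eqref{eq:constants}, $\sum_fa_f\le\sum_\beta c_\beta L_{e(\beta)}\le\varepsilon\sum_\beta2^{-g(\beta)-1}=\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:V}
$T\subseteq V$ and $\mu(V)\le\mu(T)+\varepsilon$.
\end{lemma}

\begin{proof}
Let $i$ be a true piece, on at all stages $\ge s$. After Step 2 of stage $s$ it has a current marker, and this marker never enters $B$ because only markers of off pieces do. So $[\pi_i]\subseteq V$.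

Let $P$ be a finite set of pieces, each with a marker that never enters $B$. The measure $\mu(V)$ is the supremum of $m(P)$ over such $P$. Take a stage by which these markers have been given and at which all false pieces of $P$ are off. Just after the collapse in Step 2 the false pieces of $P$ lie in $Q$, and $m(Q)\le\varepsilon$ by \eqref{eq:pay} at $x=0$ and Lemma~\ref{lem:budget}(c). The true pieces of $P$ contribute at most $\mu(T)$. So $m(P)\le\mu(T)+\varepsilon$.
\end{proof}

\subsection{The measure of $G_\beta$}

\begin{lemma}\label{lem:G}
$\mu(G_\beta)\le\mu(T)$ for every group $\beta$.
\end{lemma}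

\begin{proof}
Let $K$ be the set of nodes of $\beta$ that have a true axiom. For $\nu\in K$ let $H_\nu$ be the first true axiom of $\nu$, put at stage $s_\nu$, and let $Y_\nu=H_\nu\setminus O_\nu$ with $O_\nu$ taken at that moment. The expensive case gives $m(Y_\nu)\ge a_\nu$. We show that $Y_\kappa\cap Y_\nu=\emptyset$ whenever $\kappa,\nu\in K$ and $\kappa$ is an elder of $\nu$. There is at most one action per stage, so $s_\kappa\ne s_\nu$.

Suppose $s_\nu<s_\kappa$. The item of $\kappa$ is listed by stage $s_\nu$, since that of $\nu$ is. It is alive at $s_\kappa$, when $\kappa$ is out, so it is alive at $s_\nu$. Hence $H_\nu$ contains an axiom $D_\kappa$ of $\kappa$ put before $s_\nu$. All pieces of $H_\nu$ are true, so $D_\kappa$ is a true axiom of $\kappa$ put before $s_\kappa$. This contradicts the choice of $H_\kappa$.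

So $s_\kappa<s_\nu$. Then $Y_\kappa\subseteq H_\kappa\subseteq O_\nu$ at stage $s_\nu$, and $Y_\nu$ is disjoint from $O_\nu$.

Of any two distinct nodes of $\beta$ one is an elder of the other, so the $Y_\nu$ are pairwise disjoint sets of true pieces. By additivity,
\[
\mu(G_\beta)\le\sum_{\nu\in K}a_\nu\le\sum_{\nu\in K}m(Y_\nu)=m\Bigl(\bigcup_{\nu\in K}Y_\nu\Bigr)\le\mu(T).\qedhere
\]
\end{proof}

\subsection{When a freeze survives}

A collapse is triggered by a sum over many freezes. The next lemma shows that nevertheless each freeze is removed only through its own overdraft.

\begin{lemma}\label{lem:survive}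
If $f$ is removed from $F$ by a collapse step during stage $t$, then
\[
m(\{i\in D_f:i\text{ is off at }t\})>a_f .
\]
\end{lemma}

\begin{proof}
Let $y=w_f$, and let $Q^0,F^0$ be the values of $Q,F$ just before the push of $f$. Condition \eqref{eq:pay} holds for $Q^0,F^0$, because the acting node collapsed after its release, and between that collapse and the push no marker, status, bound or member of $F$ changed. Let $x<y$ be the number used in the collapse step that removes $f$, and let $Q,F$ be the values just before this step. Put $M=\{i\in Q:x\le u(i)<y\}$. Since $x$ is the \emph{largest} number at which \eqref{eq:pay} fails, it fails at $x$ and holds at $y$. With subadditivity,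
\[
m(M)\ge m(Q_{\ge x})-m(Q_{\ge y})>\sum_{h\in F,\ w_h>x}a_h-\sum_{h\in F,\ w_h>y}a_h=\sum_{h\in F,\ x<w_h\le y}a_h .
\]
The last sum contains the term $a_f$. By Lemma~\ref{lem:stack}, $F^0\subseteq F$, and $w_h\le y$ for $h\in F^0$. Therefore
\begin{equation}\label{eq:lower}
m(M)>a_f+\sum_{h\in F^0,\ w_h>x}a_h\ge a_f+m(Q^0_{\ge x}).
\end{equation}
Markers given after the push are larger than $y$. So each $i\in M$ had its marker $u(i)$ already at the push, and this marker was current then. If $i$ was off at the push, then $i\in Q^0_{\ge x}$. If it was on, then $i\in D_f$ because $u(i)<y$, and $i$ is off at $t$ because $i\in Q$. Thus $m(M)\le m(Q^0_{\ge x})+m(\{i\in D_f:i\text{ off at }t\})$, and the claim follows from \eqref{eq:lower}.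
\end{proof}

\subsection{The true path}

Call a node $\nu$ \emph{sound} if
\begin{itemize}
\item[(S1)] $\nu$ is visited at infinitely many stages;
\item[(S2)] every $\kappa$ with $\kappa1\preceq\nu$ has only finitely many out-visits;
\item[(S3)] every $\kappa\prec\nu$ pushes only finitely many freezes.
\end{itemize}
The empty node is sound. Let $\nu$ be sound. A node that extends $\lambda0$ is visited only at stages with an out-visit to $\lambda$, so by (S2) there are only finitely many stages at which some node left of $\nu$ is visited. An elder $\kappa$ of $\nu$ satisfies $\kappa1\preceq\nu$ and puts axioms only at out-visits, so $O_\nu$ reaches a final finite value. We use these two facts without further mention.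

\begin{lemma}\label{lem:pushes}
A sound node $\nu$ pushes only finitely many freezes.
\end{lemma}

\begin{proof}
Choose $s_0$ such that after stage $s_0$ no node left of $\nu$ is visited, no $\kappa$ with $\kappa1\preceq\nu$ has an out-visit, no $\kappa\prec\nu$ pushes, $O_\nu$ has its final value, and the status of each piece of $O_\nu$ has settled. Let $\nu$ push $f$ at a stage $s>s_0$. We show that $f$ stays in $F$ forever.

The label $\nu$ of $f$ can change only at a push by some $\kappa<_{\mathrm{lex}}\nu$. Such a $\kappa$ is a proper prefix of $\nu$ or left of $\nu$, and does not push after $s_0$. So the label stays $\nu$.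

A release of $f$ at an out-visit to $\kappa$ requires $\kappa1\le_{\mathrm{lex}}\nu$. If $\kappa1\preceq\nu$, there is no such visit after $s_0$. Otherwise $\lambda0\preceq\kappa1$ and $\lambda1\preceq\nu$ for some $\lambda$. As $\lambda0\ne\kappa1$, we get $\lambda0\preceq\kappa$, so $\kappa$ is left of $\nu$ and is not visited after $s_0$.

The pieces of $D_f\cap O_\nu$ are on at $s$ and have settled, so they stay on. The pieces of $D_f$ that are off at a later stage lie in $D_f\setminus O_\nu$, and $m(D_f\setminus O_\nu)<a_f$ by the cheap case. By Lemma~\ref{lem:survive}, no collapse removes $f$.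

Thus the freezes pushed by $\nu$ after $s_0$ accumulate in $F$. Each has $\mu(C_f)=\delta_\nu$, so by Lemma~\ref{lem:budget}(b) there are at most $L_{e(\nu)}/\delta_\nu$ of them.
\end{proof}

\begin{lemma}\label{lem:outcome}
Let $\nu$ be sound and $e=e(\nu)$.
\begin{itemize}
\item[(a)] If $\nu$ has finitely many out-visits, then $\nu1$ is sound.
\item[(b)] If $\nu$ has infinitely many out-visits, then $\nu0$ is sound, and $\nu$ has an appointed set $C$ that is never cancelled and satisfies $C\not\subseteq\Psi_e^B$ for the final $B$.
\end{itemize}
\end{lemma}

\begin{proof}
Both children satisfy (S3), by (S3) for $\nu$ and Lemma~\ref{lem:pushes}.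

(a) At every late visit $\nu$ is in and $|\nu1|<s$, so $\nu1$ is visited; this gives (S1). If $\kappa1\preceq\nu1$, then $\kappa1\preceq\nu$ or $\kappa=\nu$, which gives (S2).

(b) If $\kappa1\preceq\nu0$ then $\kappa1\preceq\nu$, so $\nu0$ satisfies (S2). A node whose item is dead is in forever, so the item of $\nu$ is permanent. Then $C_\nu$ is cancelled only when $\nu$ pushes, which happens finitely often, and it is appointed at the next out-visit. So $C_\nu$ has a final value $C$, which is never cancelled.

\emph{Step 1: $C\not\subseteq\Psi_e^B$ for the final $B$.} Suppose $C\subseteq\Psi_e^B$. By compactness finitely many pairs of $\Psi_e$ with $\tau\prec B$ cover $C$. Let $w^*$ be least such that the pairs with $\tau\prec B$ and $|\tau|\le w^*$ cover $C$. Consider an out-visit after $B{\upharpoonright}w^*$ has settled and a finite cover of this kind has been enumerated. The number $w$ found at this visit is at most $w^*$. A cover with $w<w^*$ for the current $B$ would be a cover for the final $B$, against the minimality of $w^*$. So the record is $(C,w^*,B{\upharpoonright}w^*)$. Hence from some stage on $\nu$ acts at every out-visit, always in the expensive case by Lemma~\ref{lem:pushes},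 and no node extending $\nu0$ is visited.

We show that $y$ settles. A node $\kappa<_{\mathrm{lex}}\nu1$ is a proper prefix of $\nu$, or $\nu$ itself, or left of $\nu$, or extends $\nu0$. In all four cases the pushes stop, so after some stage no node $<_{\mathrm{lex}}\nu1$ pushes. A freeze acquires a label $<_{\mathrm{lex}}\nu1$ only at a push by the node that is this label. So from then on the finite set of $f\in F$ with $\ell_f<_{\mathrm{lex}}\nu1$ gains no member, and it reaches a final value $F^*$. At an out-visit to $\nu$, after the release, all labels are $<_{\mathrm{lex}}\nu1$. So at all late actions $F=F^*$, and $y$ equals $y^*=\max(\{w^*\}\cup\{w_f:f\in F^*\})$.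

Let $H$ consist of the final $O_\nu$ and the pieces that ever receive a marker below $y^*$. It is finite. Take a late action at a stage $s$ after the status of every piece of $H$ has settled. The axiom $D'$ put at $s$ is contained in $H$ and its pieces are on at $s$, so they are on at all later stages. Then $\nu$ is in at all stages after $s$, a contradiction.

\emph{Step 2: $\nu0$ satisfies \textup{(S1)}.} Suppose not. At an out-visit in a stage $s>|\nu0|$, either $\nu$ acts or $\nu0$ is visited. So from some stage on every out-visit is an action, and each has the record of the preceding one. All late out-visits then have one record $(C,w,\rho)$. The string $\rho$ equals the current $B{\upharpoonright}w$ at infinitely many stages, so $\rho=B{\upharpoonright}w$ for the final $B$. The covering pairs have $\tau\preceq\rho$, so $C\subseteq\Psi_e^B$, against Step 1.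
\end{proof}

Starting from the empty node and passing from $\nu$ to $\nu1$ in case (a) and to $\nu0$ in case (b), we obtain an infinite path of sound nodes, the \emph{true path}. Nothing so far prevents it from staying in one group forever. This is the place where the incompleteness of $A$ enters.

\begin{lemma}\label{lem:zeros}
The true path contains infinitely many zeros.
\end{lemma}

\begin{proof}
Otherwise there is a group $\beta$ such that all nodes $\beta1^k$ are on the true path and fall under case (a) of Lemma~\ref{lem:outcome}. Let $\nu$ be a node of $\beta$ with a permanent item. It has finitely many out-visits, hence finitely many axioms. At all late visits its item is alive and it is in, so one of its axioms is valid. One fixed axiom is then valid at infinitely many stages, so its pieces are true, and $[\sigma_\nu]\subseteq G_\beta$. The permanent items generate $U_{n_\beta}^{\emptyset'}$, so $U_{n_\beta}^{\emptyset'}\subseteq G_\beta$. The class $G_\beta$ is $\Sigma^0_1(A)$, and $\mu(G_\beta)\le\mu(T)<1$ by Lemma~\ref{lem:G}. Lemma~\ref{lem:cover}(a) gives $\emptyset'\le_{LR}A$, contrary to the hypothesis.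
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
The set $B$ is c.e., and Lemma~\ref{lem:V} gives the required class $V$. Fix $e$. By Lemma~\ref{lem:zeros} the true path has an initial segment $\nu0$ in which $\nu$ contains exactly $e$ zeros. By Lemma~\ref{lem:outcome}(b) there is a set $C\subseteq E$ with $C\not\subseteq\Psi_e^B$, so $E\not\subseteq\Psi_e^B$. By Lemmas~\ref{lem:E} and~\ref{lem:opponents}, $\emptyset'\not\le_{LR}B$.
\end{proof}

\begin{remark}[Where the hypotheses are used]
That $A$ is $\Delta^0_2$ is used through the settling of the status of each piece. The hypotheses $\emptyset'\not\le_{LR}A$ and $\mu(T)<1$ are used only in Lemma~\ref{lem:zeros}. If one runs the construction with $\emptyset'\le_{LR}A$, $T=U_1^A$ and $\varepsilon=\frac14$, Lemma~\ref{lem:V} still gives $A\le_{LR}B$; then $\emptyset'\le_{LR}B$, so the true path must stay in one group from some point on. For $\mu(T)=1$ the argument of Lemma~\ref{lem:zeros} breaks down, but the conclusion of the theorem is then trivial with $V=2^\omega$ and $B=\emptyset$, which is LR-incomplete because $\emptyset\le_{LR}A$.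
\end{remark}

\section{Strict bounds and relativization}\label{sec:consequences}

\begin{corollary}\label{cor:strict}
For every LR-incomplete $\Delta^0_2$ set $A$ there are LR-incomplete c.e.\ sets $B_0,B_1,\dots$ with $A<_{LR}B_0<_{LR}B_1<_{LR}\cdots$. A $\Delta^0_2$ LR-degree is incomplete if and only if it lies strictly below an incomplete c.e.\ LR-degree, and there is no maximal incomplete $\Delta^0_2$ LR-degree.
\end{corollary}

\begin{proof}
Take $B$ from Theorem~\ref{thm:main} and apply (K2) repeatedly to get $A\le_{LR}B<_{LR}B_0<_{LR}B_1<_{LR}\cdots$. If $B_0\le_{LR}A$ then $B_0\le_{LR}B$, which is false; so $A<_{LR}B_0$. This gives one direction of the second statement, and the other holds because a set LR-below an LR-incomplete set is LR-incomplete. The third statement follows since the c.e.\ set $B_0$ is $\Delta^0_2$.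
\end{proof}

\begin{proposition}\label{prop:relative}
For every $Z$ and every $A\le_TZ'$ with $Z'\not\le_{LR}A\oplus Z$ there is a set $B$, c.e.\ in $Z$, with $A\oplus Z\le_{LR}B\oplus Z$ and $Z'\not\le_{LR}B\oplus Z$.
\end{proposition}

\begin{proof}
Allow operators that are c.e.\ in $Z$. For every $X$, the classes $\Phi^X$ with $\Phi$ c.e.\ in $Z$ are exactly the $\Sigma^0_1(X\oplus Z)$ classes, and the proof of Lemma~\ref{lem:operators} applies to such operators uniformly in $Z$. Let the opponents be the trimmed $Z$-c.e.\ operators, let $\Theta$ be a normalized $Z$-c.e.\ operator with $\Theta^A=T=U_1^{A\oplus Z}$, and let $\varepsilon=\frac14$. Use a $Z$-computable approximation $(A_s)$, given by the limit lemma relative to $Z$, and a $Z$-computable increasing enumeration of $Z'$ in place of that of $\emptyset'$. The construction is then computable in $Z$, so $B$ is c.e.\ in $Z$, and $V$, $G_\beta$, $E$ are $\Sigma^0_1(B\oplus Z)$, $\Sigma^0_1(A\oplus Z)$, $\Sigma^0_1(Z')$ classes, respectively. The measure bound in Lemma~\ref{lem:E} and Lemmas~\ref{lem:stack}--\ref{lem:outcome} use only the rules of the construction and the convergence of the approximations, so their proofs are unchanged. Lemma~\ref{lem:cover}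 holds for arbitrary oracles. Part (a), applied to $U_{n_\beta}^{Z'}\subseteq G_\beta$, proves Lemma~\ref{lem:zeros} from $Z'\not\le_{LR}A\oplus Z$; applied to $T\subseteq V$ it gives $A\oplus Z\le_{LR}B\oplus Z$. Part (b), applied to $E$ as in Lemma~\ref{lem:opponents}, gives $Z'\not\le_{LR}B\oplus Z$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IARR}
\emph{Incompleteness, Approximation and Relative Randomness},
\texttt{http://morphett.info/\allowbreak Morphett\%20-\%20\allowbreak Incompleteness,\%20\allowbreak Approximation\%20\allowbreak and\%20\allowbreak Relative\%20\allowbreak Randomness.pdf}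

\end{thebibliography}
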